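# Infinity eigenfunctions of convex domains are log-concave

Throughout, $\Omega\subset\mathbb R^n$ ($n\ge 1$) is bounded, open and convex, and
$$d(x)=\operatorname{dist}(x,\partial\Omega),\qquad R=\max_{\overline\Omega} d,\qquad \Lambda=\Lambda_1=\frac1R,\qquad K=\{x\in\Omega: d(x)=R\}.$$
Balls $B_r(x)$ are open, and $\hat p=p/|p|$ for $p\ne0$. The function $d$ is concave on $\overline\Omega$: for $x,\tilde x\in\Omega$ and $\lambda\in(0,1)$, the ball of radius $\lambda d(x)+(1-\lambda)d(\tilde x)$ about $\lambda x+(1-\lambda)\tilde x$ equals $\lambda B_{d(x)}(x)+(1-\lambda)B_{d(\tilde x)}(\tilde x)$, which lies in $\Omega$ by convexity; on $\overline\Omega$ use continuity. Hence $K$, the set of centers of largest inscribed balls, is compact and convex.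

## 1. The ball, where the eigenfunction is a cone

### The equation and what log-concavity asks

The infinity eigenvalue problem is
$$\min\{|Du|-\Lambda u,\;-\Delta_\infty u\}=0\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega,\qquad \Delta_\infty u=\big\langle D^2u\,\widehat{Du},\widehat{Du}\big\rangle .$$
It is the limit as $p\to\infty$ of the eigenvalue problems for the $p$-Laplace operator $\operatorname{div}(|Du|^{p-2}Du)$, and $\Lambda_1=\lim\lambda_{1,p}^{1/p}=1/R$. In words: the slope of $u$ is at least $\Lambda u$, the second derivative of $u$ in the direction of its own gradient is at most zero, and at each point one of these two is an equality. Is the logarithm of a positive solution always concave?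

The question comes from the paper "Concavity maximum principle for viscosity solutions of singular equations". A result of Sakaguchi on $p$-Laplacian eigenfunctions yields at least one log-concave solution in a convex domain; the question concerns every solution. The answer is yes.

A function $g\ge0$ on $\Omega$ is *log-concave* if $g(\lambda x+(1-\lambda)\tilde x)\ge g(x)^\lambda g(\tilde x)^{1-\lambda}$ for $x,\tilde x\in\Omega$, $\lambda\in(0,1)$. On $(-1,1)$ the function $(1-|x|)^2$ is log-concave, since its logarithm $2\log(1-|x|)$ is concave, but it is not concave.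

Solutions are meant in the viscosity sense. Put
$$F(r,p,X)=\min\{|p|-\Lambda r,\,-\langle X\hat p,\hat p\rangle\}\quad(p\ne0).$$
Its semicontinuous envelopes $F_*\le F^*$ equal $F$ for $p\neq0$, and
$$F_*(r,0,X)=\min\{-\Lambda r,-\lambda_{\max}(X)\},\qquad F^*(r,0,X)=\min\{-\Lambda r,-\lambda_{\min}(X)\}.$$

**Definition.** A lower semicontinuous $u$ is a *supersolution* if $F^*(\psi,D\psi,D^2\psi)\ge0$ at $x_0$ whenever $x_0\in\Omega$, $\psi\in C^2$, and $u-\psi$ has a local minimum at $x_0$ with value $0$ ($\psi$ touches $u$ from below). An upper semicontinuous (usc) $u$ is a *subsolution* if $F_*(\psi,D\psi,D^2\psi)\le0$ at $x_0$ whenever $u-\psi$ has a local maximum at $x_0$ with value $0$ ($\psi$ touches $u$ from above). A *solution* is continuous and both. An *infinity eigenfunction* is a solution $u\in C(\overline\Omega)$ with $u>0$ in $\Omega$ and $u=0$ on $\partial\Omega$.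

Since $F(cr,cp,cX)=cF(r,p,X)$ for $c>0$, positive multiples of sub- and supersolutions are again such.

**Semijets.** Write $(p,X)\in J^{2,+}w(x_0)$ (a superjet) if $(p,X)=(D\psi,D^2\psi)(x_0)$ for some $C^2$ function $\psi$ touching $w$ from above at $x_0$, and $(p,X)\in J^{2,-}w(x_0)$ (a subjet) for touching from below. The closure $\overline J^{2,\pm}w(x_0)$ consists of the limits of $(p_k,X_k)\in J^{2,\pm}w(x_k)$ with $x_k\to x_0$ and $w(x_k)\to w(x_0)$.

If $p=0$ and the value $r$ is positive, both envelopes are at most $-\Lambda r<0$. So at positive values the definitions read as follows. For a supersolution $v$ with $v(x_0)>0$,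
$$(p,X)\in J^{2,-}v(x_0)\ \Longrightarrow\ p\ne0,\quad |p|\ge\Lambda v(x_0),\quad \langle X\hat p,\hat p\rangle\le0. \tag{1}$$
For a subsolution $w$ with $w(x_0)>0$,
$$(p,X)\in J^{2,+}w(x_0)\ \Longrightarrow\ p=0,\ \text{ or }\ |p|\le\Lambda w(x_0),\ \text{ or }\ \langle X\hat p,\hat p\rangle\ge0. \tag{2}$$
If $w>0$ near $x_0$, then (2) is equivalent to a condition on $\log w$ in which the value no longer appears:
$$(p,X)\in J^{2,+}(\log w)(x_0)\ \Longrightarrow\ p=0,\ \text{ or }\ |p|\le\Lambda,\ \text{ or }\ \langle X\hat p,\hat p\rangle+|p|^2\ge0. \tag{3}$$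
Indeed $\Phi$ touches $\log w$ from above iff $e^\Phi$ touches $w$ from above, and $De^\Phi=e^\Phi D\Phi$, $D^2e^\Phi=e^\Phi(D^2\Phi+D\Phi\otimes D\Phi)$.

On $\{p\ne0\}$, conditions (2) and (3) are unions of two relatively closed conditions on (value, $p$, $X$). Hence they pass to elements of $\overline J^{2,+}$ with $p\neq 0$ at points of positive value, as soon as they hold at all nearby points.

**Definition.** A *subfunction* is a bounded usc $w:\overline\Omega\to[0,\infty)$ with $w=0$ on $\partial\Omega$, with $\{w>0\}$ open, and with (2) at every point of $\{w>0\}$. A *positive supersolution* is a viscosity supersolution $v\in C(\overline\Omega)$ with $v>0$ in $\Omega$ and $v\ge0$ on $\partial\Omega$.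

A nonnegative continuous subsolution on $\overline\Omega$ that vanishes on $\partial\Omega$ is a subfunction. The maximum of two subfunctions is a subfunction: where the maximum is positive and equals $w_1$, say, a function touching it from above also touches $w_1$ from above.

**Example (the inball cone).** Let $0\in K$, so $B_R(0)\subset\Omega$, and let $\varphi(x)=(1-|x|/R)_+$. This is a subfunction. In $B_R(0)\setminus\{0\}$ it is smooth, $D\varphi\ne0$ and $\Delta_\infty\varphi=0$ because $\varphi$ is affine along rays; there a superjet has $p=D\varphi$ and $X\ge D^2\varphi$, so $\langle X\hat p,\hat p\rangle\ge0$. If $(p,X)$ is a superjet at $0$ with $p\neq0$, then $1-s/R\le1-s|p|+o(s)$ along $x=-s\hat p$, so $|p|\le1/R=\Lambda\varphi(0)$. On $B_R(0)$ the cone also satisfies (1): off the origin $|D\varphi|=1/R\ge\Lambda\varphi$, and $X\le D^2\varphi$ gives $\langle X\hat p,\hat p\rangle\le0$. At $0$ there is no subjet, since adding $1-|x|/R\ge1+p\cdot x+o(|x|)$ at $x$ and $-x$ would give $-2|x|/R\ge o(|x|)$.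

### Cones from above at the boundary, cones from below inside

**Lemma 1 (upper cones).** Let $w$ be a subfunction, $y\in\partial\Omega$, $\rho>0$, $w\le m$ on $\overline B_\rho(y)\cap\overline\Omega$ and $w\le g$ on $\partial B_\rho(y)\cap\overline\Omega$ (no condition if this set is empty), where $m>0$, $g\ge0$. Then
$$w(x)\le\max\{g/\rho,\Lambda m\}\,|x-y|\quad\text{on }B_\rho(y)\cap\Omega.$$
In particular, $w\le1$ implies $w\le\Lambda d$.

*Proof.* A cone steeper than $\Lambda m$, bent slightly to be strictly concave radially, cannot touch $w$ from above. Let $c>\max\{g/\rho,\Lambda m\}$ and $h(s)=cs+\varepsilon s(\rho-s)$, with $\varepsilon>0$ so small that $h'\ge c-\varepsilon\rho>\Lambda m$ on $[0,\rho]$. On $\partial\Omega$ we have $w=0\le h(|x-y|)$; on $\partial B_\rho(y)\cap\overline\Omega$ we have $w\le g<c\rho=h(\rho)$. If the usc function $w-h(|\cdot-y|)$ had a positive maximum over $\overline B_\rho(y)\cap\overline\Omega$, it would be attained at some $x^*\in B_\rho(y)\cap\Omega$, so $x^*\ne y$ and $w(x^*)>0$. Then $h(|\cdot-y|)$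 plus a constant touches $w$ from above at $x^*$, with $|p|=h'>\Lambda m\ge\Lambda w(x^*)$ and $\langle X\hat p,\hat p\rangle=h''=-2\varepsilon<0$. This contradicts (2). So $w\le h(|\cdot-y|)$; let $\varepsilon\to0$, then $c\downarrow\max\{g/\rho,\Lambda m\}$. For the last claim take $\rho>\operatorname{diam}\Omega$, $g=0$, $m=1$, and vary $y\in\partial\Omega$. $\square$

**Lemma 2 (lower cones).** Let $v$ be a positive supersolution and $B_r(x_0)\subset\Omega$.

(i) If $c>0$ and $v\ge v(x_0)-cr$ on $\partial B_r(x_0)$, then $v\ge v(x_0)-c|x-x_0|$ in $B_r(x_0)$.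

(ii) $v(x)\ge v(x_0)(1-|x-x_0|/r)$ on $\overline B_r(x_0)$.

*Proof.* (i) Put $h(s)=v(x_0)-cs+\varepsilon(s^2-rs)$ with $0<\varepsilon<c/r$. Then $h'\le-c+\varepsilon r<0$ on $[0,r]$, $h(0)=v(x_0)$, and $h(r)=v(x_0)-cr\le v$ on $\partial B_r(x_0)$. If $v-h(|\cdot-x_0|)$ had a negative minimum over $\overline B_r(x_0)$, it would lie in $B_r(x_0)\setminus\{x_0\}$ and give a subjet with $p\ne0$ radial and $\langle X\hat p,\hat p\rangle=h''=2\varepsilon>0$, contradicting (1). Let $\varepsilon\to0$.

(ii) Take $c=v(x_0)/r$: the hypothesis of (i) is $v\ge0$ on $\partial B_r(x_0)\subset\overline\Omega$, which holds. On $\partial B_r(x_0)$ the claim is again $v\ge0$. $\square$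

### The ball

**Proposition 3.** On $\Omega=B_R(0)$ the only infinity eigenfunction with maximum $1$ is $\Lambda d=1-|x|/R$. In particular it is log-concave.

*Proof.* By the example above, $\Lambda d=\varphi$ is an eigenfunction. Let $u$ be any eigenfunction with $\max u=1$. It is a subfunction, so Lemma 1 gives $u\le\Lambda d$. At a maximum point $1\le\Lambda d$, so that point is the center and $u(0)=1$. Lemma 2(ii) with $x_0=0$, $r=R$ gives $u\ge1-|x|/R=\Lambda d$. So $u=\Lambda d$, which is concave and positive in $\Omega$. $\square$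

For $n=1$ this settles every bounded interval.

## 2. The two cone bounds separate in general

What survives of this argument for general convex $\Omega$? For an eigenfunction $u$ with $\max u=1$, Lemma 1 still gives $u\le\Lambda d$, so the maximum is attained only in $K$. Lemma 2 gives $u(x)\ge u(k)(1-|x-k|/R)$ for $k\in K$, $|x-k|\le R$. In general these bounds do not meet, and neither need be the solution.

**Example (the square).** Let $\Omega=(-1,1)^2$. Then $R=\Lambda=1$, $K=\{0\}$, $d=1-\max(|x_1|,|x_2|)$. The lower bound $(1-|x|)_+$ vanishes near the corners, so it is not the eigenfunction. The upper bound $d$ is not a subsolution. Fix $s\in(0,1)$ and $\mu\in(\frac12,1)$, and put $\psi(s+a,s+b)=1-s-\mu a-(1-\mu)b-(a-b)^2$. Near $(s,s)$,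
$$d-\psi=\begin{cases}-(1-\mu)(a-b)+(a-b)^2,&a\ge b,\\-\mu(b-a)+(a-b)^2,&a\le b,\end{cases}$$
which is $\le0$ when $|a-b|\le1-\mu$. So $\psi$ touches $d$ from above at $(s,s)$, with $p=-(\mu,1-\mu)$ and $\langle Xp,p\rangle=-2(2\mu-1)^2<0$. For $\mu$ close to $1$, $|p|$ is close to $1$, so $|p|>1-s=\Lambda d(s,s)$. This violates (2).

So there is no formula to read log-concavity from. Instead we compare $u$ with its least log-concave majorant. The infimum of a family of log-concave functions $g_i$ is log-concave, because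
$$\inf_i\big(g_i(x)^\lambda g_i(\tilde x)^{1-\lambda}\big)\ge(\inf_i g_i(x))^\lambda(\inf_i g_i(\tilde x))^{1-\lambda};$$
so a bounded function $u\ge0$ has a least log-concave majorant $\hat u$. For instance, the least log-concave majorant of $e^{|x|}$ on $(-1,1)$ is the constant $e$. The function $u$ is log-concave exactly when $\hat u\le u$. This is a comparison between two functions, and the main theorem proves it for any subsolution and supersolution.

**Theorem A (comparison).** Let $u\in C(\overline\Omega)$ be a viscosity subsolution with $u\ge0$, $u\not\equiv0$, $u=0$ on $\partial\Omega$. Let $v\in C(\overline\Omega)$ be a viscosity supersolution with $v>0$ in $\Omega$, $v\ge0$ on $\partial\Omega$. Then $v$ equals a constant $v_K$ on $K$, and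
$$v_K\,u\le(\max u)\,v\quad\text{in }\Omega.$$
Moreover, if $\max u=v_K=1$, the least log-concave majorant $\hat u$ of $u$ satisfies $\hat u\le v$ in $\Omega$.

**Theorem B.** Every infinity eigenfunction $u$ on $\Omega$ is log-concave. It is unique up to a positive factor, and $\{u=\max u\}=K$. Normalized by $\max u=1$, it is the largest nonnegative subsolution in $C(\overline\Omega)$ with zero boundary values and maximum $\le1$, and the smallest supersolution in $C(\overline\Omega)$ that is positive in $\Omega$ and equal to $1$ on $K$.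

**Theorem C.** Let $n\ge2$. For every $\alpha>0$ there is a bounded convex $\Omega\subset\mathbb R^n$ whose infinity eigenfunction $u$ is such that $u^\alpha$ is not concave.

Theorem C is a supplement, not needed for the question: the logarithm cannot be replaced by a fixed power.

## 3. Supersolutions are constant on the set of incenters

The normalization in Theorem A needs $v$ to be constant on $K$. For a ball $K$ is one point; in general we must use that $v$ cannot be too flat.

**Lemma 4.** Let $v$ be a positive supersolution and $0<r<d(x_0)$. Then $\min_{\partial B_r(x_0)}v\le v(x_0)(1-\Lambda r)$.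

*Proof.* If this fails, choose $0<c<c'<\Lambda v(x_0)$ with $v\ge v(x_0)-cr$ on $\partial B_r(x_0)$. By Lemma 2(i), $v\ge v(x_0)-c|x-x_0|$ on $\overline B_r(x_0)$. Let
$$\eta_\delta(x)=c'\big(\sqrt{|x-x_0|^2+\delta^2}-\delta\big)\ge c'|x-x_0|-c'\delta,$$
and let $x_\delta$ minimize $v+\eta_\delta$ over $\overline B_r(x_0)$. Since $\eta_\delta(x_0)=0$, comparing with the value at $x_0$ gives $v(x_0)-c|x_\delta-x_0|+c'|x_\delta-x_0|-c'\delta\le v(x_0)$, that is, $(c'-c)|x_\delta-x_0|\le c'\delta$. So $x_\delta\to x_0$. For small $\delta$, $-\eta_\delta+\text{const}$ touches $v$ from below at the interior point $x_\delta$, with gradient of length $<c'$. By (1), $c'>\Lambda v(x_\delta)\to\Lambda v(x_0)$, contradicting $c'<\Lambda v(x_0)$. $\square$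

**Lemma 5.** A positive supersolution $v$ is constant on $K$.

*Proof.* **Step 1. From each $k\in K$ there is a ray along which the lower cone bound is attained.** Let $0<r<R$. Lemma 4 gives $P_r\in\partial B_r(k)$ with $v(P_r)\le v(k)(1-r/R)$, and Lemma 2(ii) on $B_R(k)$ gives the reverse, so $v(P_r)=v(k)(1-r/R)$. Put $e_r=(P_r-k)/r$ and, for $0<\rho<r$, $x_\rho=k+\rho e_r$. Then $B_{R-\rho}(x_\rho)\subset B_R(k)\subset\Omega$ and $|P_r-x_\rho|=r-\rho$, so Lemma 2(ii) at $x_\rho$ with radius $R-\rho$ gives
$$v(k)\frac{R-r}{R}=v(P_r)\ge v(x_\rho)\Big(1-\frac{r-\rho}{R-\rho}\Big)=v(x_\rho)\frac{R-r}{R-\rho}.$$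
So $v(x_\rho)\le v(k)(1-\rho/R)$, and the reverse inequality is Lemma 2(ii) at $k$. Let $r\to R$ along a sequence with $e_r\to e$. By continuity of $v$ on $\overline\Omega$,
$$v(k+\rho e)=v(k)(1-\rho/R),\qquad0\le\rho\le R. \tag{4}$$
So $v(k+Re)=0$; since $v>0$ in $\Omega$, $k+Re\in\partial\Omega$.

**Step 2. The ray is orthogonal to every segment of $K$ having $k$ in its interior.** Let $k_0\ne k_1$ in $K$, $k$ in the open segment $(k_0,k_1)$, and $e$ as in Step 1. A supporting hyperplane $H$ of $\Omega$ at $k+Re$ has $B_R(k)$ on one side and touches its closure at $k+Re$, so its normal is $e$. Along $[k_0,k_1]$ the distance to $H$ is affine, is $\ge R$ at the endpoints since $B_R(k_i)\subset\Omega$, and equals $R$ at the interior point $k$. So it is constant, and $e\perp k_1-k_0$.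

**Step 3. Moving sideways changes the cone bound only quadratically, so $\log v$ has zero derivative.** Let $k'\in[k_0,k_1]$, $\eta=|k'-k|<R/2$. The point $k+\frac R2e$ has distance $\sqrt{R^2/4+\eta^2}<R$ from $k'$. By (4), Lemma 2(ii) at $k'$, and $\sqrt{\frac14+s}\le\frac12+s$,
$$\tfrac12v(k)=v(k+\tfrac R2e)\ge v(k')\Big(1-\sqrt{\tfrac14+\tfrac{\eta^2}{R^2}}\Big)\ge v(k')\Big(\tfrac12-\tfrac{\eta^2}{R^2}\Big).$$
If $k'$ is also in the open segment we may interchange $k$ and $k'$. Since $-\log(1-s)\le2s$ for $0\le s\le\frac12$,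
$$|\log v(k)-\log v(k')|\le-\log(1-2\eta^2/R^2)\le4\eta^2/R^2.$$
So $\log v$ has zero derivative along the open segment; it is constant there, and on $[k_0,k_1]$ by continuity. $\square$

**Example (the stadium).** Let $n=2$, let $I$ be a segment and $\Omega=\{x:\operatorname{dist}(x,I)<R\}$. Clearly $d\ge R-\operatorname{dist}(\cdot,I)$. If $x\in\Omega\setminus I$ has nearest point $k\in I$, then $k+R\frac{x-k}{|x-k|}$ has distance $R$ from $I$, so it lies in $\partial\Omega$ and $d(x)\le R-|x-k|$; if $x\in I$, move by $R$ orthogonally to $I$ to get $d(x)\le R$. So $d=R-\operatorname{dist}(\cdot,I)$, the inradius is $R$, and $K=I$. An eigenfunction with maximum $1$ satisfies $u\le\Lambda d$ and attains $1$ somewhere in $K$, so $u=1$ on $K$ by Lemma 5, and $u\ge\max_{k\in K}(1-|x-k|/R)_+=\Lambda d$. Again $u=\Lambda d$.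

## 4. Geometric means of subfunctions, and comparison on compact subdomains

Both lemmas below use a standard result in the form of Crandall–Ishii–Lions, *User's guide*, Thm. 3.2.

**Theorem on sums.** Let $u_i$ be usc on locally compact sets $O_i\subset\mathbb R^{n_i}$ ($1\le i\le N$), let $\phi$ be $C^2$ near $O_1\times\dots\times O_N$, and let $\sum u_i(x_i)-\phi(x_1,\dots,x_N)$ have a local maximum at $(\hat x_1,\dots,\hat x_N)$. Put $A=D^2\phi(\hat x_1,\dots,\hat x_N)$. For every $\varepsilon>0$ there are symmetric $X_i$ with $(D_{x_i}\phi(\hat x_1,\dots,\hat x_N),X_i)\in\overline J^{2,+}u_i(\hat x_i)$ and $\operatorname{diag}(X_1,\dots,X_N)\le A+\varepsilon A^2$.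

The first lemma says that condition (2) is stable under the operation that builds log-concave majorants. It works because in (3) the value of $w$ has disappeared.

**Lemma 6 (geometric means).** Let $w_1,\dots,w_N$ be subfunctions, $\lambda_i>0$, $\sum\lambda_i=1$, $x_0=\sum\lambda_i\hat x_i$ with $\hat x_i\in\Omega$. Let $W$ be positive near $x_0$, with $W(x_0)=\prod w_i(\hat x_i)^{\lambda_i}$ and $W(\sum\lambda_ix_i)\ge\prod w_i(x_i)^{\lambda_i}$ for $x_i$ near $\hat x_i$. Then $W$ satisfies (2) at $x_0$.

*Proof.* All $w_i(\hat x_i)$ are positive and $\{w_i>0\}$ is open, so $\log w_i$ is real-valued and usc near $\hat x_i$. Let $\Phi\in C^2$ touch $\log W$ from above at $x_0$, with $p=D\Phi(x_0)$, $X=D^2\Phi(x_0)$, and assume $|p|>\Lambda$ (otherwise (3) holds). Near $(\hat x_1,\dots,\hat x_N)$,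
$$\sum\lambda_i\log w_i(x_i)-\Phi\big(\textstyle\sum\lambda_ix_i\big)\le(\log W-\Phi)\big(\textstyle\sum\lambda_ix_i\big)\le0,$$
with equality at $(\hat x_i)$. The function $\Phi(\sum\lambda_ix_i)$ has partial gradients $\lambda_ip$ and Hessian $A=(\lambda_i\lambda_jX)_{ij}$ there. The theorem on sums with $u_i=\lambda_i\log w_i$, after dividing by $\lambda_i$, gives for every $\varepsilon>0$ elements $(p,X_i)\in\overline J^{2,+}(\log w_i)(\hat x_i)$ with $\operatorname{diag}(\lambda_iX_i)\le A+\varepsilon A^2$. Test with $(p,\dots,p)$: since $\sum_{i,j}\lambda_i\lambda_j=1$,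
$$\sum\lambda_i\langle X_ip,p\rangle\le\langle Xp,p\rangle+C\varepsilon$$
with $C$ independent of $\varepsilon$. By (3) for $\overline J^{2,+}$ and $|p|>\Lambda$, $\langle X_ip,p\rangle\ge-|p|^4$ for each $i$. Let $\varepsilon\to0$: $\langle Xp,p\rangle\ge-|p|^4$, i.e. $\langle X\hat p,\hat p\rangle+|p|^2\ge0$. So (3) holds for $\log W$ at $x_0$, and hence (2) for $W$. $\square$

The equation is homogeneous, so comparison has to be made for ratios.

**Lemma 7 (comparison on compact subdomains).** Let $U$ be a subfunction, $v$ a positive supersolution, and $E$ open, nonempty, $\overline E\subset\Omega$. Then $\sup_EU/v\le\max_{\partial E}U/v$.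

*Proof.* Suppose not.

**Step 1. Make $v$ a strict supersolution by a small change of variable.** Let $m=\max_{\overline\Omega}v$ and $c=\min_{\overline E}v>0$. For small $\kappa>0$ put $\kappa'=\kappa/(2m^2)$, $G(s)=s-\kappa-\kappa's^2$, $V=G(v)$, so that $V>0$ on $\overline E$ and $G'>0$ on a neighborhood of $[c,m]$. If a $C^2$ function $\psi$ touches $V$ from below at $x_0\in E$, then $\chi=G^{-1}(\psi)$ is $C^2$ near $x_0$ and touches $v$ from below. With $q=D\chi(x_0)$, $Y=D^2\chi(x_0)$, (1) gives $|q|\ge\Lambda v(x_0)>0$ and $\langle Y\hat q,\hat q\rangle\le0$. Since $D\psi=G'q$ and $D^2\psi=G'Y+G''q\otimes q$, at $x_0$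
$$\begin{aligned}|D\psi|&=G'(v)|q|\ge\Lambda(v-2\kappa'v^2)=\Lambda(V+\kappa-\kappa'v^2)\ge\Lambda\big(V+\tfrac\kappa2\big),\\ \langle D^2\psi\,\hat q,\hat q\rangle&\le G''|q|^2\le-2\kappa'\Lambda^2c^2=:-\eta<0,\end{aligned} \tag{5}$$
and $\hat q$ is the direction of $D\psi$. As the gradients stay away from $0$, (5) passes to $\overline J^{2,-}V$ at points of $E$.

**Step 2. Arrange an interior contact.** As $\kappa\to0$, $U/V\to U/v$ uniformly on $\overline E$, because $U$ is bounded and $v\ge c$. So for $\kappa$ small the usc function $U/V$ attains its maximum $M>0$ over $\overline E$ only at points of $E$. Thus $U-MV\le0$ on $\overline E$, with equality somewhere, and only at points of $E$.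

**Step 3. Double the variables.** Let $(x_j,y_j)$ maximize $U(x)-MV(y)-\frac j2|x-y|^2$ over $\overline E\times\overline E$. The maximum is $\ge0$, so $\frac j2|x_j-y_j|^2\le U(x_j)-MV(y_j)$ is bounded and $|x_j-y_j|\to0$. Along a subsequence $x_j,y_j\to\hat x$. Since $U$ is usc and $U(x_j)\ge MV(y_j)$,
$$U(\hat x)\ge\limsup U(x_j)\ge\liminf U(x_j)\ge MV(\hat x)\ge U(\hat x).$$
Hence $\hat x\in E$ and $U(x_j)\to U(\hat x)=MV(\hat x)>0$, $V(y_j)\to V(\hat x)$.

**Step 4. Contradiction from the jets.** Apply the theorem on sums to $U$, $-MV$ and $\phi=\frac j2|x-y|^2$. With $p_j=j(x_j-y_j)$ it gives $(p_j,X_j)\in\overline J^{2,+}U(x_j)$ and $(p_j,Y_j)\in\overline J^{2,-}(MV)(y_j)$ with $\operatorname{diag}(X_j,-Y_j)\le A+\varepsilon A^2$, where $A$ sends $(\xi,\zeta)$ to $j(\xi-\zeta,\zeta-\xi)$. Since $A(\xi,\xi)=0$, testing with $(\xi,\xi)$ gives $X_j\le Y_j$. By (5), $|p_j|\ge\Lambda M(V(y_j)+\frac\kappa2)>0$ and $\langle X_j\hat p_j,\hat p_j\rangle\le\langle Y_j\hat p_j,\hat p_j\rangle\le-M\eta<0$. Since $U(x_j)\ge MV(y_j)>0$, (2)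 forces $|p_j|\le\Lambda U(x_j)$. In the limit $MV(\hat x)+\frac{M\kappa}2\le U(\hat x)=MV(\hat x)$, a contradiction. $\square$

## 5. The log-concave envelope, and why direct comparison stalls at $\partial\Omega$

We begin the proof of Theorem A. By Lemma 5, $v$ equals a constant $v_K>0$ on $K$. By homogeneity we may assume $\max u=1$ and $v_K=1$, and by translation $0\in K$, so $B_R(0)\subset\Omega$. With the inball cone $\varphi=(1-|x|/R)_+$ put
$$w=\max(u,\varphi)\in C(\overline\Omega).$$
This is a subfunction with $w\le1$. Replacing $u$ by $w$ loses nothing, and the bound $w\ge\varphi$ will be used decisively in Section 7, Step 5.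

**Construction of $\hat w$.** For $x\in\overline\Omega$ let
$$\hat w(x)=\max\Big\{\prod_{i=1}^{n+2}w(x_i)^{\lambda_i}:\ x_i\in\overline\Omega,\ \lambda_i\ge0,\ \sum\lambda_i=1,\ \sum\lambda_ix_i=x\Big\},\qquad0^0:=1.$$

*The maximum exists and $\hat w$ is usc.* The function $(s,\lambda)\mapsto s^\lambda$ on $[0,1]^2$ is continuous off $(0,0)$ and takes its maximal value $1$ at $(0,0)$, so it is usc. As $w$ is continuous, the product is usc in $(x_i,\lambda_i)$, and the constraint set is compact, so the maximum exists. If $x^k\to x$, maximizing configurations for $x^k$ converge along a subsequence to an admissible configuration for $x$, so $\limsup\hat w(x^k)\le\hat w(x)$.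

*The positivity set.* A product is positive iff $w(x_i)>0$ whenever $\lambda_i>0$. By Carathéodory, $P:=\{\hat w>0\}$ is the convex hull of the open set $\{w>0\}$. It is open, convex, contained in $\Omega$, and it contains $B_R(0)$. In particular $\hat w=0$ on $\partial\Omega$.

*Log-concavity.* By Carathéodory in $\mathbb R^{n+1}$, applied to the points $(x_i,\log w(x_i))$, arbitrary finite convex combinations give nothing more than combinations of $n+2$ points. So $\log\hat w$ is the least concave majorant of $\log w$ on $P$; being concave and finite on an open convex set, it is continuous on $P$. Since $\hat w=0$ off $P$, $\hat w$ is log-concave in $\Omega$.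

*Upper bounds.* By Lemma 1, $w\le\Lambda d$. As $\log(\Lambda d)$ is concave in $\Omega$, also $\hat w\le\Lambda d$. Clearly $\hat w\le1$, $\hat w\ge u$, $\hat w\ge\varphi$.

*$\hat w$ is a subfunction.* At $x\in P$ take a maximizing configuration and drop the indices with $\lambda_i=0$. The remaining points lie in $\{w>0\}\subset\Omega$, and Lemma 6 applies with $W=\hat w$.

It remains to prove $\hat w\le v$. The natural move is to apply Lemma 7 to $\hat w$ and $v$ on $\{d>\delta\}$:
$$\sup_{\{d>\delta\}}\frac{\hat w}v\le\max_{\{d=\delta\}}\frac{\hat w}v. \tag{6}$$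
This pushes the supremum of the ratio to the boundary and stops there. Near $\partial\Omega$ we know $\hat w\le\Lambda d$, but we have no bound $v\ge\text{const}\cdot d$, so even finiteness of the supremum is unclear. Finiteness alone would not suffice either: if $v$ is an eigenfunction, then $2v$ is a subfunction, and the pair $(2v,v)$ satisfies every hypothesis of Lemma 7 while $2v\le v$ is false. A proof must therefore connect what happens at $\partial\Omega$ with the normalization on $K$, and (6) carries no such connection.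

## 6. Mixing the envelope with the inball cone

The remedy is to take one more geometric mean, now with the cone $\varphi$. It places each point of positivity in a large ball inside $\Omega$, so that $v$ gets a linear lower bound there. It also confines the possible boundary contacts to supporting hyperplanes that touch the inball. Fix $t\in(0,1)$ and for $x\in\overline\Omega$ set
$$U(x)=\max\{\hat w(x')^t\varphi(x'')^{1-t}:\ x'\in\overline\Omega,\ x''\in\overline B_R(0),\ tx'+(1-t)x''=x\},$$
with $U(x)=0$ if there is no such pair.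

*Basic properties.* The product is usc, the constraint is compact, and the set of $x$ admitting a pair is compact; so the maximum exists and $U$ is usc, as before. Its positivity set $Q:=tP+(1-t)B_R(0)\subset\Omega$ is open and convex. The function $\log U$ is concave on $Q$: if $(x',x'')$ and $(\tilde x',\tilde x'')$ are maximizing pairs for $x,\tilde x\in Q$, then $(\lambda x'+(1-\lambda)\tilde x',\lambda x''+(1-\lambda)\tilde x'')$ is admissible for $\lambda x+(1-\lambda)\tilde x$, and $\log\hat w$, $\log\varphi$ are concave on $P$, $B_R(0)$. Hence $U$ is continuous on $Q$; since $U=0$ off $Q$, it is lower semicontinuous (lsc) on $\Omega$. By Lemma 6 with $N=2$, $U$ is a subfunction. Put $\theta=\sup_\Omega U/v>0$.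

**Claim.** $\theta\le1$.

The claim implies Theorem A on letting $t\to1$ (Section 8). Contact with the boundary cannot be avoided: a point $z\in\partial B_R(0)\cap\partial\Omega$ exists because $d(0)=R$, and $z=tz+(1-t)z\in\overline Q$. The contacts are restricted, however. In the square, a boundary point of the form $ty'+(1-t)z$ with $y'\in\partial\Omega$ and $z\in\overline B_1(0)\cap\partial\Omega$ has $z$ at the midpoint of a side, and, as we shall see in (8), $y'$ on the same side; so it has distance at least $1-t$ from the corners.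

## 7. Rigidity at a boundary contact

Here we prove the claim. The plan: if the ratio $U/v$ is not attained inside, it concentrates at a boundary point. There $\hat w$ is forced to have slope exactly $\Lambda$ at a companion point $y'$, and this produces a point of $K$ at distance $R$ behind the contact. At points of $K$ we know $v=1$.

**Step 1 (finiteness of $\theta$).** We show that $U$ and $v$ are comparable to the same length. Let $x\in Q$ with maximizing pair $x'\in P$, $x''\in B_R(0)$, and put
$$d'=d(x'),\quad\sigma=R-|x''|,\quad\ell=td'+(1-t)\sigma,\quad c=tx',\quad\bar\rho=td'+(1-t)R\le R.$$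
By convexity $B_{\bar\rho}(c)=tB_{d'}(x')+(1-t)B_R(0)\subset\Omega$, and $|x-c|=(1-t)|x''|=(1-t)(R-\sigma)=\bar\rho-\ell$. Hence $d(x)\ge\ell$. Let $c_0=\min\{v(\xi):d(\xi)\ge(1-t)R\}>0$. Since $d(c)\ge\bar\rho\ge(1-t)R$, Lemma 2(ii) at $c$ with radius $\bar\rho$ gives
$$v(x)\ge v(c)\frac{\ell}{\bar\rho}\ge\frac{c_0\ell}R. \tag{7}$$
On the other side $\varphi(x'')=\Lambda\sigma$ and $\hat w(x')\le\Lambda d'$, so by AM–GM $U(x)\le\Lambda d'^{\,t}\sigma^{1-t}\le\Lambda\ell$. Therefore $\theta\le\Lambda R/c_0=1/c_0<\infty$.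

**Step 2 (passing to the boundary).** We locate where the supremum concentrates. Apply Lemma 7 with $E=\{d>\delta\}$, $\delta\to0$. Since $\partial E\subset\{d=\delta\}$ and $\sup_{\{d>\delta\}}U/v\to\theta$, we get $x_k\in Q$ with $d(x_k)\to0$ and $\theta_k:=U(x_k)/v(x_k)\to\theta$. Use the notation of Step 1 with index $k$. Since $\ell_k\le d(x_k)\to0$, we have $d'_k\to0$ and $\sigma_k\to0$, so $x''_k\neq0$ for large $k$. Put $n_k=-x''_k/|x''_k|$ and $a_k=\hat w(x'_k)/d'_k\in(0,\Lambda]$. Along a subsequence
$$x'_k\to y'\in\partial\Omega,\quad n_k\to\nu,\quad x''_k\to z:=-R\nu,\quad x_k\to y:=ty'+(1-t)z\in\partial\Omega,\quad a_k\to a.$$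
Take a supporting hyperplane of $\Omega$ at $y$. Since $y',z\in\overline\Omega$ and $y$ is a proper convex combination of them, the hyperplane contains $y'$ and $z$. Since $z\in\overline B_R(0)\subset\overline\Omega$, it is tangent to $B_R(0)$ at $z$. Thus
$$\Omega\subset\{x:\nu\cdot x>-R\},\qquad\nu\cdot y'=\nu\cdot z=-R. \tag{8}$$
By AM–GM,
$$U(x_k)=(a_kd'_k)^t(\Lambda\sigma_k)^{1-t}\le a_k^t\Lambda^{1-t}\ell_k. \tag{9}$$
With (7), $\theta_k\le Ra_k^t\Lambda^{1-t}/c_0$. As $\theta>0$, it follows that $a>0$.

**Step 3 (a bound for $U$ on the inner normal at $y$).** We use that the ratio at other points cannot exceed $\theta$. Let $0<\tau\le(1-t)R$ and $\xi_k=c_k-(\bar\rho_k-\tau)n_k$. Since $\bar\rho_k\ge(1-t)R\ge\tau$, $B_\tau(\xi_k)\subset B_{\bar\rho_k}(c_k)\subset\Omega$. Since $x_k=c_k+(1-t)x''_k=c_k-(\bar\rho_k-\ell_k)n_k$, we have $|x_k-\xi_k|=\tau-\ell_k$ for large $k$. Lemma 2(ii) gives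
$$v(x_k)\ge v(\xi_k)\,\ell_k/\tau. \tag{10}$$
Moreover $\xi_k\to ty'-((1-t)R-\tau)\nu=y+\tau\nu$. This point has distance less than $(1-t)R$ from $ty'=\lim c_k$, so for large $k$ it lies in $B_{(1-t)R}(c_k)\subset B_{\bar\rho_k}(c_k)$; hence $y+\tau\nu\in\Omega$. From $\theta_kv(x_k)=U(x_k)$, (9), (10) and $v(\xi_k)\ge U(\xi_k)/\theta$ we get
$$a_k^t\Lambda^{1-t}\ge\frac{\theta_k}\theta\,\frac{U(\xi_k)}\tau.$$
Let $k\to\infty$ and use that $U$ is lsc in $\Omega$:
$$U(y+\tau\nu)\le a^t\Lambda^{1-t}\tau,\qquad0<\tau\le(1-t)R. \tag{11}$$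

**Step 4 ($\hat w$ has slope exactly $a$ at $y'$).** We show that on small spheres about $y'$ the value $a\rho$ is attained by $\hat w$, only in direction $\nu$, and is not exceeded. Put $\mu=t/(1-t)$ and let
$$0<\rho<\rho_0:=\min\Big\{aR^2,\ \tfrac R2,\ (1-t)R,\ \tfrac R{\mu^2},\ \tfrac{tR}{2\mu^2}\Big\}.$$

(i) *Some $x_\rho\in\Omega$ satisfies $|x_\rho-y'|=\rho$ and $\hat w(x_\rho)\ge a\rho$.* Let $y'_k\in\partial\Omega$ with $|x'_k-y'_k|=d'_k$; then $y'_k\to y'$, and $d'_k<\rho$ for large $k$. On $\overline B_\rho(y'_k)\cap\overline\Omega$ we have $\hat w\le\Lambda d\le\Lambda\rho$. Let $g_k=\max_{\partial B_\rho(y'_k)\cap\overline\Omega}\hat w$ ($:=0$ if the set is empty). Lemma 1 with $m=\Lambda\rho$, $g=g_k$, evaluated at $x'_k$, gives $a_k\le\max\{g_k/\rho,\Lambda^2\rho\}$. Since $\rho<aR^2$ means $\Lambda^2\rho<a$, for large $k$ this yields $g_k\ge a_k\rho>0$. So there are $z_k\in\partial B_\rho(y'_k)\cap\overline\Omega$ with $\hat w(z_k)\ge a_k\rho$. By upper semicontinuity a limit point $x_\rho$ satisfies $|x_\rho-y'|=\rho$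 and $\hat w(x_\rho)\ge a\rho>0$, so $x_\rho\in P\subset\Omega$.

(ii) *If $x\in\Omega$, $|x-y'|=\rho$ and $\hat w(x)\ge a\rho$, then $x=y'+\rho\nu$ and $\hat w(x)=a\rho$.* Write $x=y'+\omega+h\nu$ with $\omega\perp\nu$, $h^2+|\omega|^2=\rho^2$; by (8), $h>0$. Pair $x$ with a point of the inball that cancels the sideways displacement: $x''=-(R-\rho)\nu-\mu\omega$. Since $t\omega=(1-t)\mu\omega$,
$$tx+(1-t)x''=y+\tau\nu,\qquad0<\tau=th+(1-t)\rho\le\rho\le(1-t)R.$$
Since $R-\rho\ge R/2$,
$$|x''|\le(R-\rho)+\frac{\mu^2|\omega|^2}{2(R-\rho)}\le R-\rho+\frac{\mu^2|\omega|^2}R.$$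
Hence $\varphi(x'')\ge\Lambda(\rho-\mu^2|\omega|^2/R)>0$, where positivity follows from $|\omega|\le\rho<R/\mu^2$. In particular $x''\in B_R(0)$, so the pair $(x,x'')$ is admissible. By (11), the definition of $U$, and $(1-s)^{1-t}\ge1-s$ for $s\in[0,1]$,
$$a^t\Lambda^{1-t}\tau\ge(a\rho)^t(\Lambda\rho)^{1-t}\Big(1-\frac{\mu^2|\omega|^2}{R\rho}\Big)^{1-t}\ge a^t\Lambda^{1-t}\Big(\rho-\frac{\mu^2|\omega|^2}R\Big).$$
So $t(\rho-h)=\rho-\tau\le\mu^2|\omega|^2/R$. But $\rho-h=|\omega|^2/(\rho+h)\ge|\omega|^2/(2\rho)$, so $\omega\ne0$ would give $\rho\ge tR/(2\mu^2)$, a contradiction. Thus $\omega=0$, $h=\tau=\rho$, $\varphi(x'')=\Lambda\rho$, and (11) gives $\hat w(x)^t(\Lambda\rho)^{1-t}\le a^t\Lambda^{1-t}\rho$, i.e. $\hat w(x)\le a\rho$.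

Together, (i) and (ii) give
$$\hat w(y'+\rho\nu)=a\rho\quad(0<\rho<\rho_0),\qquad\hat w(x)\le a|x-y'|\quad\text{in }B_{\rho_0}(y')\cap\Omega. \tag{12}$$

**Step 5 ($a=\Lambda$).** Here the concavity of $\log\hat w$ links the slope at $y'$ with the slope of the cone at $z$. Fix $\rho\in(0,\rho_0)$, put $x^*=y'+\rho\nu\in P$ and $f(x)=\log(a|x-y'|)$. By (12), $\log\hat w\le f$ near $x^*$ with equality at $x^*$, and $Df(x^*)=\nu/\rho$. For $x\in P$ and small $s\in(0,1)$, concavity gives
$$\log\hat w(x)-\log\hat w(x^*)\le\frac{\log\hat w(x^*+s(x-x^*))-\log\hat w(x^*)}s\le\frac{f(x^*+s(x-x^*))-f(x^*)}s.$$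
Letting $s\to0$, we get
$$\log\hat w(x)-\log\hat w(x^*)\le\frac{\nu\cdot(x-x^*)}\rho .$$
Take $x=z+\rho\nu=-(R-\rho)\nu\in B_R(0)\subset P$. By (8), $\nu\cdot(x-x^*)=\nu\cdot(z-y')=0$, so $\hat w(z+\rho\nu)\le\hat w(x^*)=a\rho$. But $\hat w(z+\rho\nu)\ge\varphi(z+\rho\nu)=\Lambda\rho$. Hence $a\ge\Lambda$, and since $a_k\le\Lambda$, $a=\Lambda$.

**Step 6 ($y+R\nu\in K$).** Slope $\Lambda$ at $y'$ is the largest possible, and it propagates to distance $R$. Let $0<r<R$ and $g=\max_{\partial B_r(y')\cap\overline\Omega}\hat w$ ($:=0$ if the set is empty). On $\overline B_r(y')\cap\overline\Omega$, $\hat w\le\Lambda d\le\Lambda r$. Lemma 1 with $m=\Lambda r$ at the points $y'+\rho\nu$, $\rho$ small, together with (12) and $a=\Lambda$, gives $\Lambda\le\max\{g/r,\Lambda^2r\}$. Since $\Lambda^2r=\Lambda r/R<\Lambda$, $g\ge\Lambda r$. So there is $x_r$ with $|x_r-y'|=r$ and $\Lambda r\le\hat w(x_r)\le\Lambda d(x_r)$; thus $B_r(x_r)\subset\Omega$. By (8), $\nu\cdot x_r\ge-R+r=\nu\cdot y'+r$. With $|x_r-y'|=r$ this forces $x_r=y'+r\nu$. Letting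 $r\to R$, the point $k_1:=y'+R\nu$ has $d(k_1)\ge R$, so $k_1\in K$. Since $K$ is convex and contains $0$, and $ty'=y-(1-t)z=y+(1-t)R\nu$,
$$tk_1=ty'+tR\nu=y+(1-t)R\nu+tR\nu=y+R\nu\in K.$$

**Step 7 (conclusion of the claim).** The normalization enters now. Since $v(y+R\nu)=1$, Lemma 2(ii) at $y+R\nu$ with radius $R$ gives $v(y+\tau\nu)\ge1-(R-\tau)/R=\Lambda\tau$ for $0<\tau\le R$. Fix $\tau=(1-t)R$. By (10) and continuity of $v$, $\liminf v(x_k)/\ell_k\ge v(y+\tau\nu)/\tau\ge\Lambda$. By (9), $\limsup U(x_k)/\ell_k\le a^t\Lambda^{1-t}=\Lambda$. Hence $\theta=\lim U(x_k)/v(x_k)\le1$. This proves the claim.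

In the square, $K=\{0\}$ gives $k_1=0$, so $y'=-R\nu=z$: the only possible contact points are the midpoints of the sides.

## 8. Log-concavity, uniqueness and extremality

**End of the proof of Theorem A.** We let $t\to1$. By the claim, $U_t:=U\le v$ in $\Omega$ for every $t\in(0,1)$. If $x\in P$, then for $t$ near $1$ also $x/t\in P$, as $P$ is open. Using the pair $(x/t,0)$ and the continuity of $\hat w$ on $P$,
$$v(x)\ge U_t(x)\ge\hat w(x/t)^t\varphi(0)^{1-t}=\hat w(x/t)^t\to\hat w(x)\qquad(t\to1).$$
Off $P$, $\hat w=0$. So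
$$u\le\hat w\le v\quad\text{in }\Omega. \tag{13}$$
Since $\hat w$ is a log-concave majorant of $u$, the least one satisfies $\hat u\le\hat w\le v$. Undoing the normalization, (13) for $u/\max u$ and $v/v_K$ is $v_Ku\le(\max u)v$. $\blacksquare$

**Proof of Theorem B.** Let $u$ be an infinity eigenfunction; by homogeneity assume $\max u=1$. It is a subfunction, so $u\le\Lambda d$ by Lemma 1, and its nonempty maximum set is contained in $K$. By Lemma 5 with $v=u$, $u$ is constant on $K$. Hence $u=1$ on $K$ and $\{u=1\}=K$.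

*Log-concavity.* Apply Theorem A with this $u$ as subsolution and $v=u$ as supersolution, $v_K=1$: $u\le\hat u\le u$. So $u=\hat u$ is log-concave, and since $u>0$ in $\Omega$, $\log u$ is concave in $\Omega$.

*Uniqueness.* If $u_1,u_2$ are eigenfunctions with maximum $1$, both equal $1$ on $K$, and Theorem A applied twice gives $u_1\le u_2\le u_1$. So simplicity of $\Lambda_1$ on bounded convex domains is a consequence; it was not used.

*Extremality.* If $\tilde u\in C(\overline\Omega)$ is a nonnegative subsolution with zero boundary values and $\max\tilde u\le1$, then $\tilde u\le(\max\tilde u)u\le u$ by Theorem A with $v=u$ (trivially if $\tilde u\equiv0$). If $\tilde v\in C(\overline\Omega)$ is a supersolution, positive in $\Omega$ and equal to $1$ on $K$, then $\tilde v\ge0$ on $\partial\Omega$ by continuity, and $u\le\tilde v$ by Theorem A. Since $u$ itself belongs to both classes, it is the largest element of the first and the smallest of the second. $\blacksquare$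

## 9. Narrow cones: no fixed power is concave

**Proof of Theorem C.** Near a sharp vertex, Lemma 1 forces rapid decay. Let $\beta\in(0,\pi/2)$ with $\sin\beta<2^{-1/\alpha}$, let $e$ be a unit vector, and let
$$\Omega=\{x:x\cdot e>|x|\cos\beta,\ x\cdot e<1\},$$
a circular cone with apex $0$. Let $u$ be its infinity eigenfunction with $\max u=1$ (existence is part of the facts recalled in Section 1).

**Step 1. Each point has a nearby boundary point on the lateral surface.** Let $x\in\Omega$ make the angle $\gamma<\beta$ with $e$ (if $\gamma=0$, choose any plane containing $e$, and either side). Let $y$ be the orthogonal projection of $x$ on the lateral ray in the plane of $x,e$ on the side of $x$. Then $|x-y|=|x|\sin(\beta-\gamma)\le|x|\sin\beta$ and $0<|y|=|x|\cos(\beta-\gamma)\le|x|$. Moreover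
$$y\cdot e=|x|\cos(\beta-\gamma)\cos\beta=\tfrac12|x|\big(\cos(2\beta-\gamma)+\cos\gamma\big)\le|x|\cos\gamma=x\cdot e<1,$$
because $\gamma\le2\beta-\gamma\le\pi$. So $y\in\partial\Omega$.

**Step 2. Halving the radius multiplies the maximum by at most $\sin\beta$.** Let $M(r)=\max_{\overline\Omega\cap\overline B_r(0)}u$ and $0<r\le2R$. If $x\in\Omega$ and $|x|\le r/2$, then $\overline B_{r/2}(y)\subset\overline B_r(0)$ and $|x-y|\le|x|\sin\beta<r/2$. Apply Lemma 1 with $\rho=r/2\le R$ and $m=g=M(r)$; since $2/r\ge\Lambda$, $u(x)\le\frac{2M(r)}r|x-y|\le M(r)\sin\beta$. So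
$$M(r/2)\le\sin\beta\,M(r),\qquad0<r\le2R. \tag{14}$$
Fix $s_0\in(0,\min\{1,2R\})$; then $s_0e\in\Omega$, and (14) with $M\le1$ gives $u(2^{-j}s_0e)\le(\sin\beta)^j$ for all $j$.

**Step 3. Compare with concavity of $u^\alpha$.** If $u^\alpha$ were concave in $\Omega$, hence on $\overline\Omega$ by continuity, then $u(0)=0$ would give $u(2^{-j}s_0e)\ge2^{-j/\alpha}u(s_0e)$ with $u(s_0e)>0$. So $(2^{1/\alpha}\sin\beta)^j\ge u(s_0e)>0$ for all $j$, which is impossible because $2^{1/\alpha}\sin\beta<1$. $\blacksquare$

The same estimate shows why the mixing in Section 6 was needed. If $\sin\beta<\frac12$, then $d(2^{-j}s_0e)=2^{-j}s_0\sin\beta$ for large $j$, while $u(2^{-j}s_0e)\le(\sin\beta)^j$. So $\Lambda d/u$ is unbounded near the apex, and the bound $\hat w\le\Lambda d$ by itself does not bound the ratio in (6) when $v=u$.
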